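# Red–blue distances between two simplices

## Affine hulls, simplices, and rays in a quotient

Throughout, $|xy|=|x-y|$ is the Euclidean distance between points $x,y\in\mathbb R^d$. We fix the vocabulary first.

**Affine combinations and affine hull.** An affine combination of $p_1,\dots,p_n\in\mathbb R^d$ is a point $\sum_j y_jp_j$ with $\sum_j y_j=1$. The set of all of them is the affine hull $\operatorname{aff}\{p_1,\dots,p_n\}$. If all $y_j\ge 0$, the combination is convex, and the set of convex combinations is the convex hull $\operatorname{conv}\{p_1,\dots,p_n\}$. For example, on the real line $0=2\cdot 1-1\cdot 2$ is an affine combination of the points $1$ and $2$, but not a convex one.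

**Affine independence and simplices.** Points $p_1,\dots,p_n$ are affinely independent if $p_2-p_1,\dots,p_n-p_1$ are linearly independent. If $a_1,\dots,a_d\in\mathbb R^d$ are affinely independent, the simplex with these vertices is the $(d-1)$-simplex $a_1\dots a_d$, and its edges are the segments $a_ia_j$ with $i\ne j$. Its affine hull is a hyperplane. For $d=3$ we are speaking of a nondegenerate triangle in space; for $d=2$, of a segment in the plane.

**Red, blue, monochromatic.** We call the points $a_i$ red and the points $b_j$ blue. A distance between two distinct points of the same color is monochromatic; a distance $|a_ib_j|$ is red–blue. In a square whose two diagonals are colored red and blue, the monochromatic distances are the two diagonals and the red–blue distances are the four sides.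

**Direction space and the map $\pi_B$.** Let $B=\{b_1,\dots,b_n\}\subset\mathbb R^d$ be nonempty. The direction space of $\operatorname{aff}B$ is the linear subspace $D_B=\operatorname{span}\{b_j-b_1 : j\ge 2\}$. Define
$$\pi_B:\mathbb R^d\to\mathbb R^d/D_B,\qquad \pi_B(p)=(p-b_1)+D_B .$$
Replacing $b_1$ by another $b_j$ changes $p-b_1$ by an element of $D_B$, so $\pi_B$ does not depend on that choice. Also $\pi_B(p)=0$ exactly when $p\in\operatorname{aff}B$. If $B$ spans the plane of height zero in $\mathbb R^3$, the quotient is a line and $\pi_B(p)$ is simply the height of $p$. If $B=\{b\}$ is a single point, then $D_B=0$ and $\pi_B(p)=p-b$.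

**Common closed ray.** Two vectors lie on a common closed ray from $0$ if both belong to a set $\{te:t\ge 0\}$ for some vector $e$; the value $0$ is allowed. On a line, this means that both numbers are $\ge 0$ or both are $\le 0$. So when $\operatorname{aff}B$ is a hyperplane, $\pi_B(p)$ and $\pi_B(p')$ lie on a common closed ray exactly when $p$ and $p'$ lie in the same closed side of that hyperplane.

## Can every red–blue distance stay below every monochromatic one?

Take $d$ red and $d$ blue points in $\mathbb R^d$. Points of the same color repel each other: their distances are at least $\alpha$. Can the two color classes nevertheless be pushed into each other so that all red–blue distances are less than $\alpha$? The paper "Remarks on Schur's conjecture" (https://core.ac.uk/download/42943327.pdf) conjectures that for $d\ge 3$ they cannot. The conjecture is true.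

**Theorem 1.** Let $d\ge 3$, and let $a_1\dots a_d$ and $b_1\dots b_d$ be $(d-1)$-simplices in $\mathbb R^d$ all of whose edges have length at least $\alpha>0$. Then $|a_ib_j|\ge\alpha$ for some $i,j$.

The proof gives more.

**Theorem 2.** Let $d\ge 1$, and let $A,B\subset\mathbb R^d$ be finite sets whose monochromatic distances (between distinct points of $A$, and between distinct points of $B$) are all at least $\alpha>0$. Suppose that two distinct points of $A$ have $\pi_B$-images on a common closed ray from $0$, and that two distinct points of $B$ have $\pi_A$-images on a common closed ray from $0$. Then $|ab|\ge\alpha$ for some $a\in A$, $b\in B$. In particular, this holds whenever $|A|,|B|\ge 3$ and $\dim\operatorname{aff}A,\ \dim\operatorname{aff}B\ge d-1$.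

Neither affine independence nor $|A|=|B|$ is required in Theorem 2.

Both statements are invariant under scaling, so we take $\alpha=1$ in the proofs. A counterexample would then consist of distinct red points $a_1,\dots,a_m$ and distinct blue points $b_1,\dots,b_n$ in $\mathbb R^d$ with
$$|a_i-a_k|\ge 1\ (i\ne k),\qquad |b_j-b_l|\ge 1\ (j\ne l),\qquad |a_i-b_j|<1\ \text{ for all } i,j. \tag{1}$$
We shall study what (1) implies. A red point is allowed to coincide with a blue one.

## Squares, concentric triangles, and a red point inside the blue hull

**The plane, two points per color.** Here (1) can happen. Take the two diagonals, of length $1$, of a square. All red–blue distances are $1/\sqrt2<1$. So the hypothesis $d\ge3$ is needed in Theorem 1. Notice that each diagonal separates the endpoints of the other.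

**Concentric equilateral triangles in $\mathbb R^3$.** Try to imitate the square: put two unit equilateral triangles with common center $0$ into the orthogonal planes $z=0$ and $y=0$. Their circumradius is $r=1/\sqrt3$, so the vertices are
$$r(\cos\theta_i,\sin\theta_i,0),\qquad r(\cos\varphi_j,0,\sin\varphi_j),$$
where the three angles of each triangle are spaced by $120^\circ$. The squared red–blue distances are
$$2r^2-2r^2\cos\theta_i\cos\varphi_j=\tfrac23\,(1-\cos\theta_i\cos\varphi_j),$$
and we want them all below $1$, that is, all products above $-\tfrac12$. Let $M$ and $-N$ be the largest and smallest of the $\cos\theta_i$. After a reflection in the $x$-axis within its plane, which does not change the cosines, the largest cosine is $M=\cos\theta$ with $0\le\theta\le 60^\circ$, and the smallest is $\cos(\theta+120^\circ)=-\cos(60^\circ-\theta)$. Hence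
$$MN=\cos\theta\cos(60^\circ-\theta)=\tfrac12\big(\cos 60^\circ+\cos(2\theta-60^\circ)\big)\ge\tfrac12\big(\tfrac12+\tfrac12\big)=\tfrac12 .$$
With $M',-N'$ defined in the same way for the blue triangle, $(MN')(M'N)=(MN)(M'N')\ge\tfrac14$, so one of $MN'$, $M'N$ is at least $\tfrac12$. Some product is therefore at most $-\tfrac12$, and some red–blue distance is at least $1$. The attempt just fails: for $\theta=\varphi=0$ the cosines are $1,-\tfrac12,-\tfrac12$ for both colors, the squared red–blue distances are $0,\tfrac12,1$, and the maximum is exactly $1$.

**The same triangles in $\mathbb R^4$.** Put them into orthogonal planes of $\mathbb R^4$ meeting only at the common center. All inner products vanish, and all red–blue distances are $\sqrt{1/3+1/3}<1$. So (1) holds for three red and three blue points in $\mathbb R^4$. The dimension of the space must enter any proof.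

**A red point in the blue hull.** Suppose (1) holds, $m\ge 2$, and $a_1\in\operatorname{conv}\{b_j\}$. All $b_j$ lie in the open unit ball around $a_2$, and a ball is convex, so $a_1$ lies in it too. Then $|a_1-a_2|<1$, a contradiction. We shall use this convexity remark again: *under (1), every point of $\operatorname{conv}\{b_j\}$ has distance less than $1$ from every red point.*

## Averaging the squared distances stops at $(d-1)/d$

The natural first attempt is to compare average squared distances. We set this up with arbitrary real weights, because the same identity is the engine of the real proof.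

Call $(X,Y)\in\mathbb R^m\times\mathbb R^n$ **balanced** if $\sum_iX_i=\sum_jY_j$; for $m=2$, $n=1$, the pair $X=(3,-1)$, $Y=(2)$ is balanced. For balanced weights put
$$E(X,Y)=2\sum_{i,j}X_iY_j|a_i-b_j|^2-\sum_{i,k}X_iX_k|a_i-a_k|^2-\sum_{j,l}Y_jY_l|b_j-b_l|^2 .$$
Write $S=\sum X_i=\sum Y_j$, $p=\sum X_ia_i$, $q=\sum Y_jb_j$. Expanding the squares, the three sums are
$$2S\sum_i X_i|a_i|^2+2S\sum_j Y_j|b_j|^2-4\,p\cdot q,\qquad 2S\sum_i X_i|a_i|^2-2|p|^2,\qquad 2S\sum_j Y_j|b_j|^2-2|q|^2 .$$
The first minus the other two is $2|p|^2+2|q|^2-4p\cdot q$, so
$$E(X,Y)=2\Big|\sum_i X_ia_i-\sum_j Y_jb_j\Big|^2\ge 0\qquad\text{for balanced }(X,Y). \tag{2}$$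

Now take $m=n=d$, all weights equal to $1$, and all monochromatic distances at least $1$. From (2),
$$2\sum_{i,j}|a_i-b_j|^2\ \ge\ \sum_{i\ne k}|a_i-a_k|^2+\sum_{j\ne l}|b_j-b_l|^2\ \ge\ 2d(d-1).$$
There are $d^2$ red–blue pairs, so some $|a_ib_j|$ is at least $\sqrt{(d-1)/d}$. We wanted $1$.

The loss comes from the diagonal terms $|a_i-a_i|^2=0$, and estimating more carefully does not repair it. A regular unit simplex with $d$ vertices $u_1,\dots,u_d$ and center $0$ has circumradius $R$ with
$$d(d-1)=\sum_{i,k}|u_i-u_k|^2=2d\sum_i|u_i|^2-2\Big|\sum_i u_i\Big|^2=2d^2R^2,\qquad\text{so}\qquad R^2=\frac{d-1}{2d}.$$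
Two such simplices, concentric and in orthogonal $(d-1)$-spaces of $\mathbb R^{2d-2}$, have all red–blue distances equal to $\sqrt{2R^2}=\sqrt{(d-1)/d}<1$. Averaging never asks in which dimension the points live, so it cannot tell $\mathbb R^d$ from $\mathbb R^{2d-2}$. A proof must use the dimension, and must do something about the diagonal terms.

## Signed weights $z$ and their absolute values $|z|$

The diagonal can be made to disappear by comparing two weight vectors with the same squares. If $z=(x,y)$ has mixed signs and $|z|=(|x_i|,|y_j|)$, then $z$ and $|z|$ have the same diagonal contribution, and $E(|z|)-E(z)$ involves only pairs of distinct points. Two conditions make the comparison useful. We want $E(z)=0$, which by (2) means that $z$ encodes an affine coincidence between red and blue; how many such $z$ exist depends on the dimension. And we want $E(|z|)\ge 0$, for which (2) requires $|z|$ to be balanced. This leads to two definitions.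

**The space $L$ of affine relations.** Put
$$L=\Big\{z=(x,y)\in\mathbb R^m\times\mathbb R^n:\ \sum_i x_ia_i=\sum_j y_jb_j,\ \ \sum_i x_i=\sum_j y_j\Big\}.$$
It is a linear space. It is cut out of $\mathbb R^{m+n}$ by $d+1$ linear equations, so $\dim L\ge m+n-d-1$; in Theorem 1 this is at least $d-1\ge 2$.

**The imbalance $f$.** For $z=(x,y)$ put
$$f(z)=\sum_i|x_i|-\sum_j|y_j| .$$
It is continuous and $f(tz)=|t|f(z)$ for real $t$. The vector $|z|$ is balanced exactly when $f(z)=0$.

**The orthants $O$ and $-O$.** Let $O$ be the set of vectors in $\mathbb R^m\times\mathbb R^n$ with all coordinates $\ge0$. If $z\in L\cap(O\cup-O)$, then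
$$f(z)=\Big|\sum_i x_i\Big|-\Big|\sum_j y_j\Big|=0, \tag{3}$$
because the coordinates have one sign and $z$ is balanced.

Some examples, which are useful to keep in view.

- On the line, let $A=\{0\}$ and $B=\{1,2\}$. Then $L=\{(t;2t,-t)\}$ and $f=|t|-3|t|=-2|t|$. The red point lies in $\operatorname{aff}B$ but outside $\operatorname{conv}B$, and this makes $f$ negative. (Condition (1) fails here: $|0-1|=1$.)
- For the two diagonals of a square with center $0$, the points are $a=(\pm\frac12,0)$ and $b=(0,\pm\frac12)$. The equations give $x_1=x_2$, $y_1=y_2$, $x_1+x_2=y_1+y_2$, so $L=\{(t,t;t,t)\}$ and $f=0$ on $L$.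
- For the two triangles in $\mathbb R^4$ with center $0$, both sides of $\sum x_ia_i=\sum y_jb_j$ must vanish, as the two planes meet only in $0$. Hence $x$ and $y$ are constant, $L=\{(t,t,t;t,t,t)\}$, and $f=0$ on $L$.
- Let the red points be the vertices, in cyclic order, of a unit square in the plane, and let the single blue point be its center $0$. The red–blue distances are $1/\sqrt2$, so (1) holds with $m=4$, $n=1$. Here $L$ is spanned by $(1,1,1,1;4)$ and $(1,-1,1,-1;0)$, and for $z=(t+s,t-s,t+s,t-s;4t)$
$$f(z)=2|t+s|+2|t-s|-4|t|=4\max(|s|-|t|,0)\ge 0 .$$
So $f(z)=0$ exactly when $|s|\le|t|$, which is exactly when $z\in O\cup-O$.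

In the last example (1) holds, $f\ge 0$ on $L$, and $f$ is not identically zero. The next two lemmas show that this is typical: under (1), $f$ vanishes in $L$ only on $O\cup-O$, and it does not change sign.

## Under (1), the imbalance vanishes only on $O\cup -O$

**Lemma 1.** Assume (1). If $0\ne z\in L$ and $f(z)=0$, then $z\in O\cup-O$.

**Step 1: put the threshold $1$ into $E$.** This step turns the inequalities (1) into signs of coefficients. Let $(X,Y)$ be balanced with total $S$. Subtracting $1$ from every squared distance in $E$, including the zeros on the diagonal, changes $E$ by $-(2S^2-S^2-S^2)=0$. The diagonal terms become $-X_i^2(0-1)=X_i^2$, and likewise $Y_j^2$. Hence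
$$E(X,Y)=\sum_i X_i^2+\sum_j Y_j^2-\sum_{i\ne k}\rho_{ik}X_iX_k-\sum_{j\ne l}\sigma_{jl}Y_jY_l-2\sum_{i,j}c_{ij}X_iY_j, \tag{4}$$
where, by (1),
$$\rho_{ik}=|a_i-a_k|^2-1\ge 0,\qquad \sigma_{jl}=|b_j-b_l|^2-1\ge 0,\qquad c_{ij}=1-|a_i-b_j|^2>0 .$$

**Step 2: compare $z$ with $|z|$.** This step shows that mixed signs between the colors cost too much. Let $0\ne z=(x,y)\in L$ with $f(z)=0$. Since $z\in L$, (2) gives $E(z)=0$. Since $f(z)=0$, the vector $|z|$ is balanced and (2) gives $E(|z|)\ge 0$. So $E(|z|)-E(z)\ge 0$. On the other hand, both $z$ and $|z|$ may be put into (4); the squares cancel, and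
$$E(|z|)-E(z)=-\sum_{i\ne k}\rho_{ik}(|x_ix_k|-x_ix_k)-\sum_{j\ne l}\sigma_{jl}(|y_jy_l|-y_jy_l)-2\sum_{i,j}c_{ij}(|x_iy_j|-x_iy_j)\le 0,$$
because every bracket is $\ge 0$. The difference is therefore $0$, and since all terms have the same sign, each of them vanishes. As $c_{ij}>0$, we get $x_iy_j=|x_iy_j|\ge 0$ for all $i,j$.

**Step 3: read off the signs.** It remains to pass from red–blue products to single coordinates. Since $z\ne 0$ and $\sum|x_i|=\sum|y_j|$, both $x$ and $y$ are nonzero. Suppose some $x_i>0$. Then $x_iy_j\ge 0$ forces all $y_j\ge 0$; as $y\ne 0$, some $y_j>0$; this forces all $x_i\ge 0$. So $z\in O$. If instead some $x_i<0$, apply this to $-z$ and get $z\in -O$. $\square$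

If we could always find a mixed-sign $z\in L$ with $f(z)=0$, we would be done. The square with a blue center shows that (1) may hold without any such $z$, so Lemma 1 alone is not enough. It does, however, have a strong consequence.

## Under (1), the imbalance has one sign on $L$

**Lemma 2.** Assume (1). Then either $f\ge 0$ on all of $L$ or $f\le 0$ on all of $L$.

Suppose on the contrary that $f(z_1)>0>f(z_2)$ with $z_1,z_2\in L$.

**Step 1: produce two zeros of $f$.** We go from $z_1$ to $z_2$, and from $z_1$ to $-z_2$. Both vectors are nonzero since $f(0)=0$. If $z_1=tz_2$, then $f(z_1)=|t|f(z_2)\le 0$, which is false; so $z_1,z_2$ are linearly independent. Note $f(-z_2)=f(z_2)<0$. By the intermediate value theorem on the two segments there are $s,s'\in(0,1)$ such that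
$$u=(1-s)z_1+sz_2,\qquad u'=(1-s')z_1-s'z_2$$
satisfy $f(u)=f(u')=0$. By linear independence $u,u'\ne 0$. By Lemma 1, each of $u,u'$ lies in $O$ or in $-O$.

**Step 2: combine them to recover $z_1$ or $z_2$.** The sets $O$ and $-O$ are closed under sums and nonnegative multiples, so suitable combinations stay inside and land on a line where (3) contradicts the sign of $f$.

If $u$ and $u'$ lie both in $O$ or both in $-O$, then the same set contains
$$s'u+su'=\big(s'(1-s)+s(1-s')\big)z_1,$$
where the coefficient is positive. So $z_1\in L\cap(O\cup-O)$, and $f(z_1)=0$ by (3), a contradiction.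

Otherwise one of $u,u'$ lies in $O$ and the other in $-O$, so $u$ and $-u'$ lie both in $O$ or both in $-O$. The same set contains
$$(1-s')u-(1-s)u'=\big(s(1-s')+s'(1-s)\big)z_2,$$
again with a positive coefficient. So $f(z_2)=0$ by (3), a contradiction. $\square$

## Two red points on one side of the blue hull

We now ask what the sign of $f$ means geometrically. If $f\ge 0$, then in every affine relation the total absolute blue weight is at most the total absolute red weight. Thus a relation with few red points can be written with small blue coefficients, and blue points can be gathered into convex combinations. The convexity remark then applies.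

For a real number $t$ write $t^+=\max(t,0)$ and $t^-=\max(-t,0)$, so that $t=t^+-t^-$ and $|t|=t^++t^-$; for instance $(-3)^+=0$ and $(-3)^-=3$.

**Lemma 3.** Assume (1) and $f\ge 0$ on $L$. Then no two distinct red points have $\pi_B$-images on a common closed ray $\{te:t\ge 0\}$.

Suppose, after relabeling, that $\pi_B(a_1)=h_1e$ and $\pi_B(a_2)=h_2e$ with $h_1,h_2\ge 0$. If one of the two images is $0$, relabel so that $\pi_B(a_1)=0$; this is Step 1. Otherwise $h_1,h_2>0$, and we pass to Steps 2 and 3.

**Step 1: one image is zero.** This case reduces to a red point in the blue hull. Since $\pi_B(a_1)=0$, we have $a_1=\sum_j y_jb_j$ with $\sum_j y_j=1$, so $((1,0,\dots,0),y)\in L$. From $f\ge 0$ we get $\sum|y_j|\le 1=\sum y_j$, hence all $y_j\ge 0$ and $a_1\in\operatorname{conv}\{b_j\}$. By the convexity remark $|a_1-a_2|<1$, a contradiction.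

**Step 2: both images nonzero; find parallel segments from $a_1,a_2$ into the blue hull.** The aim is to find $p_1,p_2\in\operatorname{conv}\{b_j\}$ such that $a_1-p_1$ and $a_2-p_2$ are nonnegative multiples of the same vector.

The vector $h_2(a_1-b_1)-h_1(a_2-b_1)$ has class $h_2h_1e-h_1h_2e=0$ in $\mathbb R^d/D_B$. So it lies in $D_B$ and equals $\sum_{j\ge 2}y_j(b_j-b_1)$ for some reals $y_j$. Put $y_1=h_2-h_1-\sum_{j\ge 2}y_j$. Then
$$h_2a_1-h_1a_2=(h_2-h_1)b_1+\sum_{j\ge2}y_j(b_j-b_1)=\sum_j y_jb_j,\qquad \sum_j y_j=h_2-h_1 . \tag{5}$$
Thus $((h_2,-h_1,0,\dots,0),y)\in L$, and $f\ge 0$ says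
$$\sum_j y_j^++\sum_j y_j^-\le h_1+h_2 .$$
By (5), $\sum_j y_j^+-\sum_j y_j^-=h_2-h_1$. Hence the two numbers
$$s:=h_2-\sum_j y_j^+=h_1-\sum_j y_j^-$$
agree, and their sum $2s=h_1+h_2-\sum|y_j|$ is $\ge 0$. So $s\ge 0$. Put
$$p_1=\frac1{h_2}\Big(\sum_j y_j^+b_j+s\,b_1\Big),\qquad p_2=\frac1{h_1}\Big(\sum_j y_j^-b_j+s\,b_1\Big).$$
The coefficients are nonnegative, and they add up to $\frac1{h_2}(\sum y_j^++s)=1$ and $\frac1{h_1}(\sum y_j^-+s)=1$. So $p_1,p_2\in\operatorname{conv}\{b_j\}$; the leftover weight $s$ was put on $b_1$ in both, so that it cancels:
$$h_2(a_1-p_1)-h_1(a_2-p_2)=\sum_j y_jb_j-\sum_j y_j^+b_j+\sum_j y_j^-b_j=0 .$$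
We may therefore set $v=h_2(a_1-p_1)=h_1(a_2-p_2)$.

**Step 3: compare the two cross distances.** The points $a_1,p_1$ and $a_2,p_2$ are joined by parallel vectors with the same orientation (possibly $v=0$). One of the cross distances $|a_2p_1|$, $|a_1p_2|$ should then be at least $|a_1a_2|$. Let $w=a_2-a_1$, so $|w|\ge 1$. By the convexity remark both cross distances are less than $1$. Since $a_2-p_1=w+(a_1-p_1)=w+v/h_2$ and $a_1-p_2=-w+(a_2-p_2)=-w+v/h_1$,
$$1>|a_2-p_1|^2=\Big|w+\frac{v}{h_2}\Big|^2=|w|^2+\frac2{h_2}\,w\cdot v+\frac{|v|^2}{h_2^2}\ge 1+\frac{2}{h_2}\,w\cdot v,$$
$$1>|a_1-p_2|^2=\Big|-w+\frac{v}{h_1}\Big|^2=|w|^2-\frac2{h_1}\,w\cdot v+\frac{|v|^2}{h_1^2}\ge 1-\frac{2}{h_1}\,w\cdot v .$$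
As $h_1,h_2>0$, the first line gives $w\cdot v<0$ and the second gives $w\cdot v>0$. This is a contradiction. $\square$

The examples agree with the lemma. In the square with diagonals, the two red points have images of opposite sign on a line. For the two triangles in $\mathbb R^4$, the quotient $\mathbb R^4/D_B$ is a plane and the three red images are the vertices of an equilateral triangle around $0$, on three different rays. For the unit square with blue center, the four images are on four different rays.

## Pigeonhole on a line, and the two theorems

**Proof of Theorem 1.** Scale so that $\alpha=1$ and suppose that all $|a_ib_j|<1$. The vertices of a simplex are distinct, so (1) holds with $m=n=d$. By Lemma 2, $f\ge 0$ on $L$ or $f\le 0$ on $L$. Condition (1) is symmetric in the colors, and exchanging them swaps the two coordinate blocks of $L$ and replaces $f$ by $-f$; the hypotheses of the theorem are symmetric as well. So we may assume $f\ge 0$.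

Since $b_1,\dots,b_d$ are affinely independent, $\operatorname{aff}\{b_j\}$ is a hyperplane and $\mathbb R^d/D_B$ is a line. The images $\pi_B(a_1),\dots,\pi_B(a_d)$ are $d\ge 3$ real numbers, so two of them are both $\ge 0$ or both $\le 0$. The two corresponding distinct red points have images on a common closed ray, which contradicts Lemma 3. $\blacksquare$

This is where $d\ge 3$ is used: two numbers on a line may have opposite signs, as in the square, but among three numbers two share a closed side.

**Proof of Theorem 2.** Scale so that $\alpha=1$ and suppose that all red–blue distances are less than $1$. The hypotheses force both sets to be nonempty, so (1) holds with $A=\{a_i\}$, $B=\{b_j\}$. By Lemma 2, $f\ge 0$ or $f\le 0$ on $L$. If $f\ge 0$, Lemma 3 contradicts the first ray hypothesis. If $f\le 0$, exchange the colors: the imbalance becomes $-f\ge 0$, and Lemma 3 contradicts the second ray hypothesis.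

For the last claim, if both affine hulls have dimension at least $d-1$, then $\mathbb R^d/D_B$ and $\mathbb R^d/D_A$ have dimension at most $1$. Given three points of $A$, two of their $\pi_B$-images lie on a common closed ray from $0$: in dimension $1$ by the pigeonhole above, and in dimension $0$ because all images are $0$. The same holds for three points of $B$. So both ray hypotheses are satisfied. $\blacksquare$

**Remark (the version without simplices).** The paper cited above also words the conjecture as follows: given $d$ red and $d$ blue points, some red–blue distance is at least as large as the smallest monochromatic distance. Theorem 1 gives this for all $d$ red and $d$ blue points in $\mathbb R^d$, $d\ge 3$, even without affine independence. If two points of one color coincide, the smallest monochromatic distance is $0$ and nothing is to be shown. Otherwise scale that distance to $1$ and suppose that the largest red–blue distance is $\mu<1$. Multiply all points by some $\lambda>1$ with $\lambda\mu<1$. Now monochromatic distances are at least $\lambda>1$ and red–blue distances are at most $\lambda\mu<1$, so small perturbations keep the first above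 $1$ and the second below $1$. By moving the points of each color one at a time off the affine hull of the earlier points of that color, which has dimension at most $d-2$, we make each color class affinely independent by an arbitrarily small perturbation. The result contradicts Theorem 1 with $\alpha=1$.

## Sharpness: the constant, the number of points, the codimension, two thresholds

**The constant is optimal and attained.** If $a_i=b_i$ are the vertices of a regular simplex of edge $\alpha$, the red–blue distances are $0$ and $\alpha$, so the largest is exactly $\alpha$.

**Three points per color are needed.** The diagonals of the square, for $d=2$, have affine hulls of codimension $1$, and all red–blue distances are $1/\sqrt2<1$. So $|A|,|B|\ge 3$ cannot be weakened to $|A|,|B|\ge2$ in the last claim of Theorem 2.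

**The codimension bound cannot be relaxed to $2$ in general.** The two concentric unit triangles in orthogonal planes of $\mathbb R^4$ have affine hulls of codimension $2$ and all red–blue distances $\sqrt{2/3}<1$. Hence for $d=3$ the ambient space $\mathbb R^d$ in Theorem 1 cannot be replaced by $\mathbb R^{d+1}$. More generally, as computed above, two concentric regular unit simplices with $d$ vertices each in orthogonal $(d-1)$-spaces of $\mathbb R^{2d-2}$ have all red–blue distances $\sqrt{(d-1)/d}<1$.

**Two different thresholds.** If red distances are at least $\alpha$ and blue distances at least $\beta$, then all monochromatic distances are at least $\min(\alpha,\beta)$, and Theorem 1 gives a red–blue distance of at least $\min(\alpha,\beta)$. This cannot be improved to the quadratic mean $\sqrt{(\alpha^2+\beta^2)/2}$. Take a regular unit blue simplex with $d$ vertices, so $\beta=1$ and its circumradius is $R=\sqrt{(d-1)/(2d)}<\sqrt{1/2}$. Take a red $(d-1)$-simplex all of whose vertices lie within $\varepsilon$ of the blue center, where $0<\varepsilon<\sqrt{1/2}-R$, and let $\alpha>0$ be its smallest edge. Every red–blue distance is at most $R+\varepsilon<\sqrt{1/2}<\sqrt{(\alpha^2+1)/2}$.
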